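# Hypercyclic semigroups with no weakly mixing operator

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and $D=d/dt$ acts on entire functions.

## 1. The form $(p(D)q(D)f)(0)$ and operators symmetric for it

Take an entire function $f$ and define, for polynomials $p,q\in\mathbb K[z]$,
$$\beta_f(p,q)=\big(p(D)\,q(D)f\big)(0).$$
In the monomials this is the matrix $\beta_f(z^i,z^j)=f^{(i+j)}(0)$. For $f(t)=e^t$ we get $\beta_f(p,q)=p(1)q(1)$, and for $f(t)=t^2/2$ we get $\beta_f(z^i,z^j)=1$ if $i+j=2$ and $0$ otherwise.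

The form $\beta_f$ is bilinear and symmetric, and multiplication by $z$ can be moved from one argument to the other: $\beta_f(zp,q)=\beta_f(p,zq)$, since both sides are $(Dp(D)q(D)f)(0)$. The proof below builds one well-chosen $f$, extends $\beta_f$ continuously to a Hilbert space on which "multiplication by $z$" is a compact operator $S$, and arranges that $e^{S}$ has a dense orbit.

The form is there to prevent $T\oplus T$ from having a dense orbit. Recall that $T\in L(E)$ is **cyclic** if there is $x\in E$ with $\{p(T)x:p\in\mathbb K[z]\}$ dense in $E$. A vector with dense orbit $\{T^nx\}$ is in particular cyclic.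

**Lemma 1.** Let $E$ be a Banach space, $T\in L(E)$, and let $\beta$ be a nonzero continuous bilinear form on $E$ with $\beta(Tx,y)=\beta(x,Ty)$ for all $x,y$. Then $T\oplus T$ is not cyclic on $E\times E$, hence has no dense orbit.

*Proof.* Suppose $(x,y)$ is cyclic for $T\oplus T$, so the pairs $(p(T)x,p(T)y)$ are dense in $E\times E$. Moving $T$ across one factor at a time gives $\beta(p(T)x,y)=\beta(x,p(T)y)$ for every $p$. So the continuous function $(u,v)\mapsto\beta(u,y)-\beta(x,v)$ vanishes on a dense set, and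
$$\beta(u,y)=\beta(x,v)\qquad\text{for all }u,v\in E .$$
Putting $v=0$ gives $\beta(u,y)=0$ for all $u$; hence also $\beta(x,v)=0$ for all $v$. Then $\beta(p(T)x,v)=\beta(x,p(T)v)=0$ for all $p$ and $v$. The vectors $p(T)x$ are dense in $E$ (first coordinates of a dense set), so $\beta=0$, a contradiction. $\square$

*Example.* Let $U$ be the forward shift $Uu_i=u_{i+1}$ on $\ell^2$. It is cyclic, with cyclic vector $u_0$. Let $\varphi$ be the functional with $\varphi(u_i)=2^{-i}$ and $\beta(x,y)=\varphi(x)\varphi(y)$. Then $\varphi(Ux)=\frac12\varphi(x)$, so $\beta(Ux,y)=\frac12\varphi(x)\varphi(y)=\beta(x,Uy)$, and $U\oplus U$ is not cyclic.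

One form serves all times of a group simultaneously. If $A\in L(E)$ satisfies $\beta(Ax,y)=\beta(x,Ay)$, then $\beta(A^kx,y)=\beta(x,A^ky)$ for all $k$. Multiplying by $t^k/k!$ and summing, we get
$$\beta(e^{tA}x,y)=\beta(x,e^{tA}y)\qquad(t\in\mathbb R).\tag{1}$$
So Lemma 1 applies to every $e^{tA}$.

## 2. Hypercyclic and weakly mixing semigroups

Let $X$ be a Banach space. A **$C_0$-semigroup** on $X$ is a family $\{T_t\}_{t\ge0}\subset L(X)$ with $T_0=I$, $T_{t+s}=T_tT_s$ and $\lim_{t\to s}T_tx=T_sx$ for all $x\in X$, $s\ge0$. For $A\in L(X)$, $\{e^{tA}\}_{t\ge 0}$ is a $C_0$-semigroup; it is norm-continuous and extends to the group $\{e^{tA}\}_{t\in\mathbb R}$.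

The semigroup is **hypercyclic** if some orbit $\{T_tx:t\ge0\}$ is dense, and **weakly mixing** if $\{T_t\oplus T_t\}_{t\ge 0}$ is hypercyclic on $X\times X$. On separable infinite-dimensional $X$, weak mixing is equivalent to: for all nonempty open $U_1,U_2,V_1,V_2\subset X$ there is $t\ge0$ with $T_t(U_1)\cap V_1\ne\emptyset$ and $T_t(U_2)\cap V_2\neq\emptyset$. For a single operator $T$ the definitions are the same with $T^n$, $n\in\mathbb N$, in place of $T_t$. The **non-trivial operators** of the semigroup are the $T_t$ with $t>0$.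

An operator $T$ satisfies the **Hypercyclicity Criterion** if there are dense sets $X_0,Y_0\subset X$, integers $n_1<n_2<\cdots$ and maps $S_k:Y_0\to X$ (not assumed linear or continuous) with $T^{n_k}x\to0$ for $x\in X_0$, and $S_ky\to0$, $T^{n_k}S_ky\to y$ for $y\in Y_0$. By Bès and Peris, an operator is weakly mixing if and only if it satisfies this criterion.

We use the following facts. De la Rosa and Read constructed a hypercyclic operator that is not weakly mixing. Conejero, Müller and Peris proved that a hypercyclic vector for a $C_0$-semigroup is hypercyclic for each $T_{t_0}$, $t_0>0$; so all non-trivial operators of a hypercyclic $C_0$-semigroup are hypercyclic. Finally, if a $C_0$-semigroup is weakly mixing, so are all its non-trivial operators.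

The question, taken from "Distributional chaos of $C_0$-semigroups of operators", is whether *all the non-trivial operators in a hypercyclic $C_0$-semigroup are weakly mixing*; equivalently, whether they all satisfy the Hypercyclicity Criterion.

**A case where the answer is yes.** Let $X=L^2([0,\infty),e^{-s}ds)$ and $(T_tg)(s)=g(s+t)$. Then $\|T_tg\|^2=e^t\int_t^\infty|g(s)|^2e^{-s}ds\le e^t\|g\|^2$. For continuous compactly supported $g$, the map $t\mapsto T_tg$ is continuous by uniform continuity of $g$, and density together with the bound gives a $C_0$-semigroup. Given $U_1,U_2,V_1,V_2$, pick $u_i\in U_i$ and $v_i\in V_i$ supported in $[0,M]$. For $t>M$ let $g_i(s)=u_i(s)+\mathbf 1_{s\ge t}v_i(s-t)$. Then $T_tg_i=v_i\in V_i$ and $\|g_i-u_i\|^2=e^{-t}\|v_i\|^2\to0$, so $g_i\in U_i$ for large $t$. This semigroup is weakly mixing, so all its non-trivial operators are. By Lemma 1 no nonzero continuous form is symmetric for any of them.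

**The finite-dimensional case is empty.**

**Lemma 2.** A finite-dimensional space $X\neq\{0\}$ carries no hypercyclic $C_0$-semigroup.

*Proof.* Let $d=\dim X\ge1$ and let $\{T_tx\}$ be dense. For $\alpha>0$ choose $t_k\geq 0$ with $T_{t_k}x\to\alpha x$. Then $T_{t_k}T_sx=T_sT_{t_k}x\to\alpha T_sx$ for every $s$. The vectors $T_sx$ span $X$, so $T_{t_k}\to\alpha I$ and $|\det T_{t_k}|\to\alpha^d$. Now $\varphi(t)=|\det T_t|$ is continuous and multiplicative with $\varphi(0)=1$, hence $\varphi(t)=e^{ct}$ for some real $c$. So $\varphi\ge1$ on $[0,\infty)$ or $\varphi\le1$ on $[0,\infty)$. But $\alpha=2$ and $\alpha=\frac12$ produce values of $\varphi$ near $2^d$ and near $2^{-d}$. $\square$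

Lemma 2 also shows that the form we want cannot be simple. Suppose $\{e^{tA}\}_{t\geq 0}$ is hypercyclic on $E$ and $\beta\ne0$ is continuous and symmetric with $\beta(Ax,y)=\beta(x,Ay)$. Its **radical** $N=\{u:\beta(u,\cdot)=0\}$ is closed and $A$-invariant, and the induced semigroup on $E/N\ne\{0\}$ is hypercyclic. If $\beta$ had finite rank, $E/N$ would be finite-dimensional, contradicting Lemma 2. So rank-one forms, such as $\beta_f$ for $f=e^t$, are useless here: $\beta$ must have infinite rank.

Here are the results. A bounded operator $S$ is **quasinilpotent** if $\|S^r\|^{1/r}\to0$; for example the shift $u_i\mapsto\frac1{i+1}u_{i+1}$ on $\ell^2(\mathbb N_0)$ has $\|S^r\|=1/r!$. An operator $T:X\to Y$ is **nuclear** if $Tx=\sum_k\varphi_k(x)y_k$ with $\varphi_k\in X^*$, $y_k\in Y$ and $\sum\|\varphi_k\|\|y_k\|<\infty$; for example a diagonal operator on $\ell^2$ with summable entries. A product of a nuclear and a bounded operator is nuclear.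

In both theorems $\tau=(\tau_k)_{k\ge1}$ denotes a decreasing sequence in $(0,1]$ with $\tau_k\to0$.

**Theorem A.** For every $\tau$ there are an infinite-dimensional separable Hilbert space $H$ over $\mathbb K$ and a compact quasinilpotent $S\in L(H)$ such that:

1. The semigroup $\{e^{tS}\}_{t\ge0}$ is hypercyclic. Some $e\in H$ is even a hypercyclic vector for $e^S$.
2. For every $t\ne0$, $e^{tS}\oplus e^{tS}$ is not even cyclic. In particular no $e^{tS}$ with $t>0$ is weakly mixing.
3. There is a nonzero continuous symmetric bilinear form $\beta$ on $H$ with $\beta(Sx,y)=\beta(x,Sy)$. The operator $S$ has dense range, and there is an orthonormal basis $(f_k)_{k\ge1}$ of $H$ with $\|Sf_k\|\le\tau_k$ for all $k$.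

**Theorem B.** For a Banach space $X\ne\{0\}$ the following are equivalent:

* (a) $X$ is separable and infinite-dimensional.
* (b) $X$ carries a hypercyclic $C_0$-semigroup none of whose non-trivial operators is weakly mixing.

If (a) holds, the semigroup in (b) can be taken as $T_t=e^{tK}$ with $K$ nuclear and quasinilpotent. Then $T_t\oplus T_t$ is not even cyclic for any $t\neq0$, while every $T_t$ with $t\ne0$ is hypercyclic.

So the answer to the question is **no**, already for a norm-continuous group on Hilbert space. By Bès–Peris, no $e^{tS}$ with $t>0$ satisfies the Hypercyclicity Criterion.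

**Remark (all or nothing).** In a hypercyclic $C_0$-semigroup either all non-trivial operators are weakly mixing or none is. Indeed, if $T_{t_0}$ is weakly mixing for some $t_0>0$, the times $t=nt_0$ show that the semigroup is weakly mixing, and then all $T_t$, $t>0$, are weakly mixing by the fact quoted above. Theorem B says that the "none" case occurs on every separable infinite-dimensional Banach space, even with operators of the form $I+{}$(nuclear quasinilpotent).

## 3. Why one weighted shift is not enough, and what $f$ must satisfy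

The opening construction suggests realizing "multiplication by $z$" as a weighted shift on $\ell^2(\mathbb N_0)$, $Bv_i=w_{i+1}v_{i+1}$ with $w_i>0$. With $V_i=w_1\cdots w_i$ we have $B^iv_0=V_iv_i$, so $v_0$ plays the role of the polynomial $1$. The form becomes $\beta(v_i,v_j)=f^{(i+j)}(0)/(V_iV_j)$, which is bounded as soon as these numbers are square-summable. Then Lemma 1 applies to all $e^{tB}$.

But $e^{tB}$ is never hypercyclic. The coordinate functional $v_0^*$ satisfies $v_0^*\circ B=0$, so $v_0^*(e^{tB}x)=v_0^*(x)$ for all $t$, and no orbit is dense. The general principle is that $e^{tS}$ hypercyclic forces $S$ to have dense range.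

What would make $e$ hypercyclic for $e^S$? Suppose $e$ is cyclic for $S$, list the polynomials $P_1,P_2,\dots$ with (Gaussian) rational coefficients, each infinitely often, and suppose there are positive integers $b_n$ with
$$\rho_n:=e^{b_nS}e-P_n(S)e\longrightarrow 0 .$$
Then the orbit of $e$ accumulates at every $P(S)e$ with $P$ in the list, hence is dense. To have this, we adjoin to the chain of $e$ a new vector $u_{n,0}$ for each $n\ge1$, with its own chain of shifts, meant to represent $\rho_n/\varepsilon_n$ with $\varepsilon_n\to0$. The relation $\rho_n=\varepsilon_nu_{n,0}$ is not true in the enlarged space; it has to be imposed by dividing by a closed invariant subspace. The danger is that the quotient could be $\{0\}$: nothing so far prevents it.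

The form removes this danger. If a nonzero continuous symmetric form on the big space has all the vectors $\rho_n-\varepsilon_nu_{n,0}$ in its radical $N$, we divide by $N$, and the quotient is nonzero because the form is.

Which form? It is forced. Suppose $S$, $e$ and a symmetric $\beta$ with $\beta(Sx,y)=\beta(x,Sy)$ exist, and put $f(t)=\beta(e^{tS}e,e)$, an entire function. Differentiating $f$ inserts a factor $S$, and translating by $b$ inserts $e^{bS}$. So, with
$$R_0=I,\qquad R_n=e^{b_nD}-P_n(D)\quad(n\ge1),\qquad (e^{bD}g)(t)=g(t+b),$$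
and with $\rho_0=e$, we get $(D^{i+j}R_nR_mf)(0)=\beta(S^i\rho_n,S^j\rho_m)$. Since $u_{n,i}$ should be a multiple of $S^i\rho_n$, the form must have entries proportional to $(D^{i+j}R_nR_mf)(0)$, divided by $\varepsilon_n\varepsilon_m$ and by products of weights. For the form to be bounded these numbers must be very small. So the analytic task is:

*Find positive integers $b_n$ and an entire $f$ with $f(0)\ne0$ such that all numbers $(D^lR_nR_mf)(0)$ are as small as we like, including those with $n=m$.*

## 4. Polynomials prescribed at $0$, $b$ and $2b$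

The operators $D$, $P(D)$ and $e^{bD}$ commute with each other and are continuous for locally uniform convergence of entire functions. For $b\in\mathbb R$ and $P\in\mathbb K[z]$ they map $\mathrm{Pol}_{\le N}$, the polynomials of degree $\le N$ with coefficients in $\mathbb K$, into itself.

We will build $f$ by adding small polynomial corrections, one for each $n$. The single-step problem is: given a polynomial $g$ and $P$, find a large $b$ and a correction $h$, small at $0$ with all derivatives, such that $R=e^{bD}-P(D)$ makes both $R(g+h)$ and $R^2(g+h)$ small.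

*By hand.* Take $g=1$, $P=0$, so $R=e^{bD}$. To make $RG$ small at $0$ for $G=1+h$ it is natural to prescribe $h(0)=0$ and $G(b)=0$, which gives $G=1-t/b$. Then $G$ is close to $1$ near $0$ and $RG=-t/b$ is small. However, $(R^2G)(0)=G(2b)=-1$ is not small. The diagonal entry $R^2$ sees the point $2b$, so $2b$ must be prescribed as well:
$$G(t)=\Big(1-\frac tb\Big)\Big(1-\frac t{2b}\Big)=1-\frac{3t}{2b}+\frac{t^2}{2b^2}.$$
Now $G(b)=G(2b)=0$, $G'(0)=-\frac3{2b}$, $G'(b)=-\frac1{2b}$, $G'(2b)=\frac1{2b}$, $G''=\frac1{b^2}$: all that should be small tends to $0$ as $b\to\infty$. In general we prescribe derivatives up to order $\deg g$ at all three points. The value at $b$ imitates $P(D)g$ at $0$, and the value at $2b$ imitates $P(D)^2g$ at $0$.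

**Lemma 3.** Let $g\in\mathrm{Pol}_{\le d}$ and $P\in\mathbb K[z]$. For each $b\ge1$ there is $h=h_b\in\mathrm{Pol}_{\le3d+2}$ with $h(0)=0$ such that, writing $R=e^{bD}-P(D)$ and $G=g+h$, as $b\to\infty$ we have for every $l\ge0$
$$h^{(l)}(0)\to0,\qquad(D^lRG)(0)\to0,\qquad(D^lR^2G)(0)\to0 .$$

*Proof.* **Step 1: choose $h$ by Hermite interpolation.** The linear map
$$\Lambda:\mathrm{Pol}_{\le3d+2}\to\mathbb K^{3d+3},\qquad H\mapsto\big(H^{(l)}(s)\big)_{s\in\{0,1,2\},\,0\le l\le d}$$
is injective, since an element of its kernel is divisible by $(s(s-1)(s-2))^{d+1}$, of degree $3d+3$. The dimensions agree, so $\Lambda$ is an isomorphism. Rescaling the variable by $b$, there is a unique $h\in\mathrm{Pol}_{\le3d+2}$ with, for $0\le l\le d$,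
$$h^{(l)}(0)=0,\quad h^{(l)}(b)=(D^lP(D)g)(0)-g^{(l)}(b),\quad h^{(l)}(2b)=(D^lP(D)^2g)(0)-g^{(l)}(2b).\tag{2}$$
In particular $h(0)=0$.

**Step 2: control the derivatives of order $>d$.** Put $H(s)=h(bs)$. For $l\le d$ we have $g^{(l)}(b)=O(b^{d-l})$ and $g^{(l)}(2b)=O(b^{d-l})$, while the other terms in (2) do not depend on $b$. So $H^{(l)}(1)=b^lh^{(l)}(b)=O(b^l+b^d)=O(b^d)$, likewise $H^{(l)}(2)=O(b^d)$, and $H^{(l)}(0)=0$. Thus $\Lambda H=O(b^d)$. Since $\Lambda^{-1}$ is a fixed linear map between finite-dimensional spaces, $H=O(b^d)$ in $\mathrm{Pol}_{\le3d+2}$. Consequently, for $l\ge d+1$ and $s\in\{0,1,2\}$,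
$$h^{(l)}(sb)=b^{-l}H^{(l)}(s)=O(b^{d-l})\to0 .$$

**Step 3: the limits of all derivatives at $0,b,2b$.** We claim that for *every* $l\ge0$, as $b\to\infty$,
$$h^{(l)}(0)\to0,\quad G^{(l)}(0)\to g^{(l)}(0),\quad G^{(l)}(b)\to(D^lP(D)g)(0),\quad G^{(l)}(2b)\to(D^lP(D)^2g)(0).\tag{3}$$
For $l\le d$ these hold with equality, by (2). For $l\ge d+1$, the polynomials $g$, $P(D)g$ and $P(D)^2g$ have degree $\le d$, so $g^{(l)}=0$, $G^{(l)}=h^{(l)}$ and the three last limits to be proved are $0$; so (3) is Step 2.

**Step 4: conclude.** A finite linear combination of derivatives of $G$ at one point has the limit predicted by (3). First,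
$$(D^lRG)(0)=G^{(l)}(b)-(P(D)D^lG)(0)\to(D^lP(D)g)(0)-(P(D)D^lg)(0)=0 .$$
Next, $R^2=e^{2bD}-2P(D)e^{bD}+P(D)^2$, so
$$(D^lR^2G)(0)=G^{(l)}(2b)-2(P(D)D^lG)(b)+(P(D)^2D^lG)(0).$$
Writing $P(z)=\sum_ip_iz^i$, the middle expression is
$$(P(D)D^lG)(b)=\sum_ip_iG^{(l+i)}(b)\to\sum_ip_i(D^{l+i}P(D)g)(0)=(D^lP(D)^2g)(0).$$
Hence $(D^lR^2G)(0)\to(1-2+1)(D^lP(D)^2g)(0)=0$. $\square$

## 5. One entire function for all the operators $R_nR_m$

**Lemma 4.** Let $P_1,P_2,\dots\in\mathbb K[z]$, and let $\kappa(n,m,l)=\kappa(m,n,l)>0$ for $n,m,l\ge0$, with $\kappa(0,0,l)\le1$. There are positive integers $b_1,b_2,\dots$ and an entire function $f$ with Taylor coefficients in $\mathbb K$ and $f(0)\ne0$ such that, with $R_0=I$ and $R_n=e^{b_nD}-P_n(D)$ for $n\ge1$,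
$$|(D^lR_nR_mf)(0)|\le\kappa(n,m,l)\qquad\text{for all }n,m,l\ge0 .$$

*Proof.* **Step 1: the induction.** Its purpose is that stage $n$ establishes the bounds involving $R_n$ and does little damage to earlier bounds. Let $f_0=c$ be a constant with $0<c\le\kappa(0,0,0)/2$. We choose inductively positive integers $b_n$ and polynomials $h_n$ with $h_n(0)=0$, and put $f_n=f_{n-1}+h_n$, so that

* (a) $|(D^lR_iR_jh_n)(0)|\le2^{-n-1}\kappa(i,j,l)$ for $0\le i,j\le n-1$ and $l\ge0$;
* (b) $|(D^lR_iR_nf_n)(0)|\le\frac12\kappa(i,n,l)$ for $0\le i\le n$ and $l\ge0$.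

At stage $n$ the operators $R_0,\dots,R_{n-1}$ and the polynomial $f_{n-1}$ are fixed. Apply Lemma 3 with $g=f_{n-1}$, $d=\deg f_{n-1}$ and $P=P_n$, with $b$ still free, and write $R=e^{bD}-P_n(D)$. All polynomials that occur lie in $F=\mathrm{Pol}_{\le3d+2}$, which $D$, $R$ and the $R_i$ map into itself. So (a) and (b) are trivial for $l>3d+2$, and finitely many conditions remain. By Lemma 3, all derivatives at $0$ of $h_b$, of $R(g+h_b)$ and of $R^2(g+h_b)$ tend to $0$, so in the finite-dimensional space $F$
$$h_b\to0,\qquad R(g+h_b)\to0,\qquad R^2(g+h_b)\to0\qquad(b\to\infty).$$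
For $i,j\le n-1$ the operators $D^lR_iR_j$ and $D^lR_i$ act linearly on $F$ and do not depend on $b$. So $(D^lR_iR_jh_b)(0)\to0$, which yields (a) for large $b$; also $(D^lR_iR(g+h_b))(0)\to0$ for $i\le n-1$, which yields (b) for $i\le n-1$ and large $b$; and $(D^lR^2(g+h_b))(0)\to0$ yields (b) for $i=n$. Choose an integer $b_n=b$ so large that all the finitely many conditions hold, and $h_n=h_{b_n}$.

**Step 2: convergence.** By (a) with $i=j=0$, $|h_n^{(l)}(0)|\le2^{-n-1}\kappa(0,0,l)\le2^{-n-1}$ for all $l$, so $|h_n(t)|\le2^{-n-1}\sum_l|t|^l/l!=2^{-n-1}e^{|t|}$ on $\mathbb C$. Hence $f_n\to f:=f_0+\sum_{n\ge1}h_n$ locally uniformly, $f$ is entire with Taylor coefficients in $\mathbb K$, and $f(0)=c\neq0$ because $h_n(0)=0$.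

**Step 3: the bounds.** Let $n\ge1$ and $0\le i\le n$. The operator $D^lR_iR_n$ is continuous for locally uniform convergence, so $(D^lR_iR_nf)(0)=(D^lR_iR_nf_n)(0)+\sum_{k>n}(D^lR_iR_nh_k)(0)$. For $k>n$ both $i$ and $n$ are at most $k-1$, so (a) applies to $h_k$. With (b),
$$|(D^lR_iR_nf)(0)|\le\tfrac12\kappa(i,n,l)+\sum_{k>n}2^{-k-1}\kappa(i,n,l)\le\kappa(i,n,l).$$
Since $R_iR_n=R_nR_i$ and $\kappa$ is symmetric, this covers all pairs except $(0,0)$. For that pair, $|f_0^{(l)}(0)|\le\frac12\kappa(0,0,l)$ (it is $c$ for $l=0$ and $0$ for $l\ge1$), so $|f^{(l)}(0)|\le\frac12\kappa(0,0,l)+\sum_{k\ge1}2^{-k-1}\kappa(0,0,l)=\kappa(0,0,l)$. $\square$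

## 6. The big shift $\tilde S$, the form $\tilde\beta$, and division by the radical

Now we carry out the plan of Section 3. Fix $\tau$ as in Theorem A.

**Step 1: the space and the shift.** This step installs one chain for $e$ and one chain for each adjoined vector. Let $Z=\ell^2(\mathbb N_0\times\mathbb N_0)$ over $\mathbb K$ with canonical basis $u_{n,i}$. Fix a bijection $(n,i)\mapsto k(n,i)$ from $\mathbb N_0\times\mathbb N_{\ge1}$ onto $\mathbb N_{\ge1}$, and put
$$w_{n,i}=\tau_{k(n,i)},\qquad V_{n,i}=\prod_{j=1}^iw_{n,j}\le1\quad(V_{n,0}=1),\qquad\tilde Su_{n,i}=w_{n,i+1}u_{n,i+1}.$$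
So $\tilde S^iu_{n,0}=V_{n,i}u_{n,i}$. The operator $\tilde S$ maps the orthonormal basis to orthogonal vectors whose norms, suitably ordered, are $\tau_1\ge\tau_2\ge\cdots$, each index used exactly once. Let $F_k$ agree with $\tilde S$ on the $k-1$ basis vectors with weights $\tau_1,\dots,\tau_{k-1}$ and vanish on the others. Then
$$\operatorname{rank}F_k<k,\qquad\|\tilde S-F_k\|=\tau_k\to0,\tag{4}$$
so $\tilde S$ is compact. Moreover $\tilde S^r$ maps the basis to orthogonal vectors whose norms are products of $r$ weights with distinct indices $k_1<\dots<k_r$; since $k_s\ge s$, each product is at most $\tau_1\cdots\tau_r$. So $\|\tilde S^r\|\le\tau_1\cdots\tau_r$. As $\log\tau_k\to-\infty$, the averages $\frac1r\sum_{k\le r}\log\tau_k$ tend to $-\infty$, so $\|\tilde S^r\|^{1/r}\to0$: $\tilde S$ is quasinilpotent.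

**Step 2: the function $f$.** Let $(P_n)_{n\ge1}$ list the polynomials with coefficients in $\mathbb Q$ (if $\mathbb K=\mathbb R$) or $\mathbb Q+i\mathbb Q$ (if $\mathbb K=\mathbb C$), each occurring infinitely often. Let $\varepsilon_n=2^{-n}$ for $n\ge0$. Apply Lemma 4 with
$$\kappa(n,m,l)=2^{-2(n+m)-l}\min_{i+j=l}V_{n,i}V_{m,j}.$$
This is positive, symmetric in $n,m$, and $\kappa(0,0,l)\le1$. We obtain $b_n$, $R_n$ and $f$.

**Step 3: the form.** Put
$$\tilde\beta(u_{n,i},u_{m,j})=\frac{(D^{i+j}R_nR_mf)(0)}{\varepsilon_n\varepsilon_mV_{n,i}V_{m,j}} .\tag{5}$$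
By Lemma 4 the modulus is at most $2^{n+m}\cdot2^{-2(n+m)-(i+j)}=2^{-n-m-i-j}$. These numbers are square-summable over $(n,i,m,j)$, so by Cauchy–Schwarz (5) defines a bounded bilinear form $\tilde\beta$ on $Z$. It is symmetric because $R_nR_m=R_mR_n$.

The operator $\tilde S$ is symmetric for it: since $w_{n,i+1}/V_{n,i+1}=1/V_{n,i}$,
$$\tilde\beta(\tilde Su_{n,i},u_{m,j})=\frac{(D^{i+j+1}R_nR_mf)(0)}{\varepsilon_n\varepsilon_mV_{n,i}V_{m,j}}=\tilde\beta(u_{n,i},\tilde Su_{m,j}),$$
the last equality by the same computation in the second variable. By linearity and continuity $\tilde\beta(\tilde Su,v)=\tilde\beta(u,\tilde Sv)$ on $Z$. Finally $\tilde\beta(u_{0,0},u_{0,0})=f(0)\ne0$.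

**Step 4: the relations lie in the radical.** Let $N=\{u\in Z:\tilde\beta(u,\cdot)=0\}$. We claim that for $n\ge1$
$$r_n:=e^{b_n\tilde S}u_{0,0}-P_n(\tilde S)u_{0,0}-\varepsilon_nu_{n,0}\in N .\tag{6}$$
By continuity it suffices to test against each $u_{m,j}$. Let $g=D^jR_mf$, an entire function. Since $\tilde S^iu_{0,0}=V_{0,i}u_{0,i}$, $R_0=I$ and $\varepsilon_0=1$, formula (5) gives
$$\tilde\beta(\tilde S^iu_{0,0},u_{m,j})=\frac{(D^{i+j}R_mf)(0)}{\varepsilon_mV_{m,j}}=\frac{g^{(i)}(0)}{\varepsilon_mV_{m,j}} .$$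
The exponential series of $b_n\tilde S$ converges in norm and $\sum_i\frac{b_n^i}{i!}g^{(i)}(0)=g(b_n)$ by Taylor's formula. Hence
$$\tilde\beta\big(e^{b_n\tilde S}u_{0,0}-P_n(\tilde S)u_{0,0},u_{m,j}\big)=\frac{g(b_n)-(P_n(D)g)(0)}{\varepsilon_mV_{m,j}}=\frac{(R_ng)(0)}{\varepsilon_mV_{m,j}}=\frac{(D^jR_nR_mf)(0)}{\varepsilon_mV_{m,j}} .$$
By (5) with $i=0$ and $V_{n,0}=1$, the last expression is $\varepsilon_n\tilde\beta(u_{n,0},u_{m,j})$. This proves (6).

**Step 5: the quotient.** We divide by $N$, realizing the quotient as an orthogonal complement. $N$ is closed, and $\tilde S$-invariant since $\tilde\beta(\tilde Su,v)=\tilde\beta(u,\tilde Sv)=0$ for $u\in N$. Let $H=N^\perp$, let $Q$ be the orthogonal projection of $Z$ onto $H$, and put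
$$S=Q\tilde S|_H,\qquad\beta=\tilde\beta|_{H\times H},\qquad e=Qu_{0,0}.$$
Since $\tilde SN\subset N=\ker Q$, we have $Q\tilde S=Q\tilde SQ=SQ$. By induction and passage to the limit,
$$p(S)Q=Qp(\tilde S)\quad(p\in\mathbb K[z]),\qquad e^{tS}Q=Qe^{t\tilde S}.\tag{7}$$
We collect the consequences.

* Since $\tilde\beta$ is symmetric with radical $N$, $\tilde\beta(u,v)=\beta(Qu,Qv)$ for all $u,v\in Z$.
* $\beta$ is continuous and symmetric, and non-degenerate: if $x\in H$ and $\beta(x,\cdot)=0$ on $H$, then $\tilde\beta(x,v)=\beta(x,Qv)=0$ for all $v\in Z$, so $x\in N\cap H=\{0\}$.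
* $\beta(e,e)=\tilde\beta(u_{0,0},u_{0,0})=f(0)\ne0$. So $\beta\ne0$ and $H\ne\{0\}$.
* For $x,y\in H$: $\beta(Sx,y)=\tilde\beta(\tilde Sx,y)=\tilde\beta(x,\tilde Sy)=\beta(x,Sy)$.
* $S$ is compact, and $S^r=Q\tilde S^r|_H$ by (7), so $\|S^r\|\le\|\tilde S^r\|$ and $S$ is quasinilpotent. $H$ is separable, as a subspace of $Z$.

Applying $Q$ to (6) and using (7), we obtain the relation wanted in Section 3, now in a nonzero space:
$$e^{b_nS}e-P_n(S)e=\varepsilon_nQu_{n,0},\qquad\|\varepsilon_nQu_{n,0}\|\le2^{-n}\qquad(n\ge1).\tag{8}$$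

## 7. The dense orbit of $e^S$, and the rest of Theorem A

**Step 1: $e$ is cyclic for $S$.** Let $M=\overline{\{p(S)e:p\in\mathbb K[z]\}}$, a closed $S$-invariant subspace, hence also invariant under every $e^{bS}$. The vectors $Qu_{n,i}$ span a dense subspace of $H=Q(Z)$, so it suffices that they lie in $M$. By (7) and $\tilde S^iu_{n,0}=V_{n,i}u_{n,i}$, we have $Qu_{n,i}=V_{n,i}^{-1}S^iQu_{n,0}$. For $n=0$ this is $V_{0,i}^{-1}S^ie\in M$. For $n\ge1$, (8) gives $Qu_{n,0}=\varepsilon_n^{-1}(e^{b_nS}-P_n(S))e\in M$, so $Qu_{n,i}\in M$. Hence $M=H$.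

**Step 2: $e$ is hypercyclic for $e^S$.** Approximating the coefficients of $p$ by elements of $\mathbb Q$ or $\mathbb Q+i\mathbb Q$, we see from Step 1 that $\{P_n(S)e:n\ge1\}$ is dense in $H$. Given a listed polynomial $P$, we have $P_n=P$ for infinitely many $n$, and along these $n$, (8) gives $(e^S)^{b_n}e=e^{b_nS}e\to P(S)e$. Since each $b_n$ is a positive integer, the closure of the orbit $\{(e^S)^ne\}$ contains the dense set of all $P(S)e$. So $e$ is hypercyclic for $e^S$, and therefore for $\{e^{tS}\}_{t\ge0}$. Since $H\ne\{0\}$, Lemma 2 gives $\dim H=\infty$. This proves statement 1 of Theorem A. By Conejero–Müller–Peris every $e^{tS}$ with $t>0$ is hypercyclic.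

**Step 3: no weak mixing.** By (1), $\beta(e^{tS}x,y)=\beta(x,e^{tS}y)$ for every real $t$, and $\beta\ne0$. Lemma 1 gives that $e^{tS}\oplus e^{tS}$ is not cyclic, which is statement 2.

**Step 4: dense range and injectivity.** These are needed to choose the basis in statement 3. If $\operatorname{ran}S$ were not dense, there would be $y^*\in H^*\setminus\{0\}$ with $y^*\circ S=0$. Then $y^*(e^{nS}e)=y^*(e)$ for all $n$, whereas the image of a dense orbit under $y^*\ne0$ is dense in $\mathbb K$; contradiction. If $Sx=0$, then $\beta(x,Sy)=\beta(Sx,y)=0$ for all $y$, so $\beta(x,\cdot)=0$ by density of $\operatorname{ran}S$, and $x=0$ by non-degeneracy.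

**Step 5: the basis $(f_k)$.** The operator $S^*S$ is compact, positive and injective on the separable infinite-dimensional space $H$. By the spectral theorem $H$ has an orthonormal basis $(f_k)_{k\ge1}$ of eigenvectors, $S^*Sf_k=\sigma_k^2f_k$ with $\sigma_1\ge\sigma_2\ge\cdots>0$; all eigenvectors fit into one decreasing list because every eigenvalue is positive, has finite multiplicity, and the eigenvalues can accumulate only at $0$. Then $\|Sf_k\|^2=\langle S^*Sf_k,f_k\rangle=\sigma_k^2$.

To bound $\sigma_k$, let $F_k$ be as in (4) and $G=QF_k|_H$, of rank $<k$. There is a unit vector $v\in\operatorname{span}\{f_1,\dots,f_k\}$ with $Gv=0$. The vectors $Sf_i$ are orthogonal, with norms at least $\sigma_k$ for $i\le k$, so $\|Sv\|\ge\sigma_k$. Thus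
$$\sigma_k\le\|Sv\|=\|(S-G)v\|\le\|Q(\tilde S-F_k)|_H\|\le\|\tilde S-F_k\|=\tau_k .$$
So $\|Sf_k\|\le\tau_k$, and statement 3 holds. Theorem A is proved. $\blacksquare$

## 8. Factoring $S$ through an arbitrary separable Banach space

**(b)⇒(a).** A dense orbit $\{T_tx:t\ge0\}$ is a continuous image of $[0,\infty)$, so $X$ is separable. Since $X\ne\{0\}$, Lemma 2 gives $\dim X=\infty$.

**(a)⇒(b).** The aim is to write $S=Aj$ with $j:H\to X$ and $A:X\to H$, and to use $K=jA$ on $X$. The freedom in $\tau$ pays for the lack of a good basis in $X$.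

**Step 1: the factorization.** By Markushevich's theorem (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Prop. 1.f.3) there are $x_k\in X$, $x_k^*\in X^*$ with $x_i^*(x_k)=\delta_{ik}$ (a biorthogonal system) and $\overline{\operatorname{span}}\{x_k\}=X$. An orthonormal basis with its coordinate functionals is the model case; in general $\|x_k^*\|$ may be unbounded once $\|x_k\|=1$. Replacing $x_k$ by $x_k/\|x_k\|$ and $x_k^*$ by $\|x_k\|x_k^*$, we assume $\|x_k\|=1$. Let
$$\tau_k=4^{-k}\big(1+\max_{i\le k}\|x_i^*\|\big)^{-1},$$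
a decreasing sequence in $(0,1]$ tending to $0$. Take $H,S,\beta,e,(f_k)$ from Theorem A for this $\tau$, and define
$$jh=\sum_k2^{-k}\langle h,f_k\rangle x_k,\qquad Ax=\sum_k2^kx_k^*(x)\,Sf_k .$$
Both are nuclear, since $\sum_k2^{-k}\|f_k\|\|x_k\|<\infty$ and
$$\sum_k2^k\|x_k^*\|\|Sf_k\|\le\sum_k2^k\|x_k^*\|\tau_k\le\sum_k2^{-k}<\infty .$$
By biorthogonality $Ajf_k=A(2^{-k}x_k)=Sf_k$, so $Aj=S$. Put $K=jA\in L(X)$, which is nuclear. Then
$$Kj=jAj=jS,\qquad AK=AjA=SA .\tag{9}$$

**Step 2: $K$ is quasinilpotent.** We have $K^{r+1}=j(Aj)^rA=jS^rA$, so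
$$\|K^{r+1}\|^{1/(r+1)}\le(\|j\|\|A\|)^{1/(r+1)}\big(\|S^r\|^{1/r}\big)^{r/(r+1)}\to0 .$$

**Step 3: every $e^{tK}$ with $t\ne0$ is hypercyclic.** By (9), $e^{nK}je=j\,e^{nS}e$. The vectors $e^{nS}e$ are dense in $H$, so the closure of $\{e^{nK}je\}$ contains $\operatorname{ran}j$. The subspace $\operatorname{ran}j$ contains every $x_k$ (as $jf_k=2^{-k}x_k$), so it is dense in $X$. Hence $je$ is hypercyclic for $e^K$, and $\{e^{tK}\}_{t\ge0}$ is hypercyclic. By Conejero–Müller–Peris, $e^{tK}$ is hypercyclic for all $t>0$. For $t<0$, $T=e^{-tK}$ is hypercyclic, hence topologically transitive: for nonempty open $U,V$ there is $n$ with $T^n(U)\cap V\ne\emptyset$. Since $T^n(U)\cap V\neq\emptyset$ if and only if $U\cap T^{-n}(V)\ne\emptyset$, the inverse $T^{-1}=e^{tK}$ is topologically transitive too. By Birkhoff's theorem (on a separable Banach space, transitive operators are hypercyclic) $e^{tK}$ is hypercyclic.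

**Step 4: no weak mixing.** We pull the form back to $X$: put $\beta_X(x,y)=\beta(Ax,Ay)$, a continuous bilinear form. By (9) and the symmetry of $S$,
$$\beta_X(Kx,y)=\beta(SAx,Ay)=\beta(Ax,SAy)=\beta_X(x,Ky).$$
It is nonzero: $\operatorname{ran}A$ contains every $Sf_k=A(2^{-k}x_k)$, so its closure contains $\operatorname{ran}S$, which is dense in $H$ by Theorem A. Thus $A$ has dense range, and $\beta_X=0$ would force $\beta=0$ by continuity. By (1) applied to $K$ and $\beta_X$, and Lemma 1, $e^{tK}\oplus e^{tK}$ is not cyclic for any $t\ne0$. In particular no $e^{tK}$ with $t>0$ is weakly mixing, so (b) holds with $T_t=e^{tK}$. $\blacksquare$
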